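# Slices of translation generalized quadrangles, and why $t$ is $s$ or $s^2$

## 1. The differences of a paraboloid

Let $q>1$ be a prime power. Let $K$ be one of the two fields $\mathbb F_q$, $\mathbb F_{q^2}$, with the map $N:K\to\mathbb F_q$ given by
$$N(z)=z^2\ \text{ if }K=\mathbb F_q,\qquad N(z)=z^{q+1}\ \text{ if }K=\mathbb F_{q^2}.$$
(In the second case $N(z)^q=z^{q^2+q}=z^{q+1}$, so $N(z)\in\mathbb F_q$.) Put $B(z,w)=N(z+w)-N(z)-N(w)$, that is, $2zw$ in the first case and $zw^q+z^qw$ in the second. Then $B$ is symmetric and $\mathbb F_q$-bilinear, $B(z,z)=2N(z)$, $N(\lambda z)=\lambda^2N(z)$ for $\lambda\in\mathbb F_q$, and $N(z)=0$ only for $z=0$.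

In the group $V=\mathbb F_q\times\mathbb F_q\times K$ consider, for each $e\in\mathbb F_q$ with $e\ne0$, the paraboloid
$$D_e=\{(eN(z),\,e,\,ez): z\in K\}.$$
It has $|K|$ elements. Which vectors are differences of two elements of $D_e$, and how often? With $w=z-z'$ we have $N(z)-N(z')=N(w)+B(w,z')$, so the difference of the elements with parameters $z,z'$ is
$$\bigl(e(N(w)+B(w,z')),\;0,\;ew\bigr).$$
A vector $(a,0,0)$ with $a\neq0$ never occurs, since $w=0$ gives the zero vector. For $(a,0,b)$ with $b\ne0$ we must have $w=b/e$, and the number of representations is the number of $z'\in K$ with $eB(w,z')=a-eN(w)$. There are three cases.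

* $K=\mathbb F_q$, $q$ odd. The map $z'\mapsto B(w,z')=2wz'$ is bijective. Every $(a,0,b)$ with $b\neq 0$ occurs exactly once.
* $K=\mathbb F_{q^2}$. The map $z'\mapsto wz'^q+w^qz'$ is $\mathbb F_q$-linear from $K$ to $\mathbb F_q$. It is not zero, because it is given by a nonzero polynomial of degree $q<q^2$. So it is onto with fibers of size $q$, and every $(a,0,b)$ with $b\ne0$ occurs exactly $q$ times.
* $K=\mathbb F_q$, $q$ even. Here $B=0$. The vector $(a,0,b)$ occurs $q$ times if $a=eN(b/e)$, and otherwise not at all.

The smallest instance of the second case is $q=2$, $K=\mathbb F_4$, $e=1$, where $D_1=\{(0,1,0)\}\cup\{(1,1,z):z\ne0\}$. The vector $(1,0,b)$ comes from $z=b,z'=0$ and from $z=0,z'=b$. The vector $(0,0,b)$ comes from the two orderings of the two nonzero elements of $\mathbb F_4$ other than $b$. Each is counted twice.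

So in the first two cases the differences are spread perfectly evenly over $\{(a,0,b):b\ne0\}$. Character sums over $D_e$ are rigid as well. For $K=\mathbb F_{q^2}$, let $\chi$ be a nontrivial additive character of $\mathbb F_q$ and put $\psi(x,y,z)=\chi(x)$. Since $z\mapsto z^{q+1}$ maps $K^*$ onto $\mathbb F_q^*$ with fibers of size $q+1$,
$$\sum_{v\in D_e}\psi(v)=1+(q+1)\sum_{n\in\mathbb F_q,\,n\neq0}\chi(en)=1-(q+1)=-q. \tag{1}$$
This is minus the square root of $|D_e|=q^2$, for every $e$.

**What these sets are for.** Every translation generalized quadrangle of order $(s,t)$ (defined in Section 2) produces subsets of an abelian group that play the role of the $D_e$. They are slices of a family of subgroups, and each has $t$ elements. We will show that, apart from one excluded case, their differences are spread evenly, with multiplicity $t/s$, exactly as in the first two cases above. When $s\ne t$, the even spread makes certain character sums over the slices equal to one fixed number $\pm\sqrt t$, as in (1). Adding up these sums gives $t=s^2$.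

## 2. Translation generalized quadrangles and three theorems

**Definition.** A (finite) *generalized quadrangle of order $(s,t)$*, written $GQ(s,t)$, with $s,t\ge1$, is a point-line incidence structure such that

1. each line has $s+1$ points;
2. each point lies on $t+1$ lines;
3. two distinct points lie on at most one common line, and for every point $x$ and line $L$ not incident with $x$ there is a unique pair $(y,M)$ with $y$ a point on $L$ and $M$ a line through both $x$ and $y$.

It is *thick* if $s>1$ and $t>1$.

We write $x\sim y$ if $x=y$ or $x,y$ lie on a common line, and call such points collinear. Axiom 3 says that there are **no triangles**: three distinct pairwise collinear points lie on a common line. Indeed, if $x$ were not on the line $L=yz$, then both $y$ and $z$ would be points of $L$ collinear with $x$.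

**Example.** Take as points the 15 two-element subsets of $\{1,\dots,6\}$, and as lines the 15 partitions of $\{1,\dots,6\}$ into three such pairs. Each line has 3 points, each pair lies in 3 partitions, and two disjoint pairs determine the third. If the pair $ab$ is not in the line $L$, then $L=\{ac,bd,ef\}$ for suitable letters. The only member of $L$ disjoint from $ab$ is $ef$, and $\{ab,ef,cd\}$ is the only line through both. So this is a $GQ(2,2)$.

**Definition.** A thick $GQ(s,t)$ $S$ is a *translation generalized quadrangle* (TGQ) with base point $x_0$ if there is an abelian group $G$ of automorphisms of $S$ that fixes every line through $x_0$ and acts regularly on the set of points not collinear with $x_0$.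

(Regularly: for any two such points exactly one element of $G$ takes the first to the second.) Examples are constructed in Section 4 from the paraboloids.

The problem, from "Happy 70th, Jef" (https://msp.org/iig/2017/15-1/iig-v15-n1-p12-s.pdf), quotes three facts. If a thick TGQ of order $(s,t)$ has $s\ne t$, then $(s,t)=(q^a,q^{a+1})$ for a power $q>1$ of a prime $r$ and an odd $a$. If $r=2$, then $a=1$. For every prime power $q>1$ there are TGQs of order $(q,q^2)$. It then asks: if $q>1$ is a prime power and a translation $GQ(q^a,q^{a+1})$ exists, is necessarily $a=1$? The answer is yes.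

**Theorem A.** Let $S$ be a thick TGQ of order $(s,t)$ with $s\neq t$. Then $t=s^2$. In particular, if $(s,t)=(q^a,q^{a+1})$ with $q>1$, then $a=1$.

So every thick translation $GQ(s,t)$ has $t=s$ or $t=s^2$. The proof treats $q$ even and $q$ odd together and uses none of the three quoted facts.

**Theorem B.** There is a thick translation $GQ(s,t)$ if and only if $s>1$ is a prime power and $t\in\{s,s^2\}$.

For the third statement we need one more notion. Let $H$ be an abelian group of order $mu$ and $U\le H$ a subgroup of order $u$. A subset $R\subseteq H$ with $k$ elements is an *$(m,u,k,\lambda)$ relative difference set in $H$ relative to $U$* if every element of $H\setminus U$ has exactly $\lambda$ representations as a difference of two elements of $R$, and no nonzero element of $U$ has one. For $q$ odd, $\{(z^2,z):z\in\mathbb F_q\}\subset\mathbb F_q^2$ is a $(q,q,q,1)$ relative difference set relative to $\mathbb F_q\times0$. This is the first case of Section 1 with $e=1$, after dropping the constant coordinate.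

**Theorem C.** Let $S$ be a thick TGQ of order $(s,t)$, with $(s,t)$ not of the form $s=t$ even. Let $E_i\le T_i\le V$ be the subgroups attached to $S$ in Section 3. Let $i$ be any index, $C\ne T_i$ any coset of $T_i$, and $D_C=C\cap\bigcup_{j\ne i}E_j$.

1. Every element of $T_i\setminus E_i$ has exactly $t/s$ representations as a difference of elements of $D_C$, and no element of $E_i\setminus0$ has one. That is, any translate of $D_C$ lying in $T_i$ is a $(t,s,t,t/s)$ relative difference set in $T_i$ relative to $E_i$.
2. If $t=s^2$, then for every character $\psi$ of $V$ nontrivial on $E_i$, $\psi(D_C)=\sum_{v\in D_C}\psi(v)=-s\,\theta_0(C)$, where $\theta_0$ is the unique character of $V$ that is trivial on $T_i$ and for which $\psi\theta_0^{-1}$ is trivial on some $T_j$, $j\ne i$.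

The exclusion in part 1 is necessary: part 1 fails for the classical TGQ $T_2(\text{conic})$, $q$ even.

## 3. The subgroups $E_i\le T_i$ of a TGQ

Let $S$ be a thick TGQ of order $(s,t)$ with base point $x_0$. Write the abelian group additively and call it $V$; the element $v$ acts by $y\mapsto v(y)$, so $(u+v)(y)=u(v(y))$. Let $L_0,\dots,L_t$ be the lines on $x_0$. Since $V$ fixes two of these lines, it fixes $x_0$.

**Step 1: the order of $V$.** *Purpose: to turn regularity into a number.* Let $z\ne x_0$ be one of the $s$ such points of $L_0$. It lies on $t$ lines $M\ne L_0$, each with $s$ points other than $z$. Such a point $w$ is not collinear with $x_0$: otherwise $x_0,z,w$ would lie on a common line, which must be $L_0$, so $w$ and $z$ would be two points of both $M$ and $L_0$. Conversely, a point $y\not\sim x_0$ is not on $L_0$, and by axiom 3 it arises from exactly one pair $(z,M)$, with $z\neq x_0$. So there are $s\cdot t\cdot s$ points not collinear with $x_0$, and $|V|=s^2t$.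

**Step 2: the subgroups.** *Purpose: to encode lines and points near $y$ by subgroups.* Fix $y\not\sim x_0$. Let $M_i$ be the unique line on $y$ meeting $L_i$, and $z_i$ the intersection point. Then $z_i\ne x_0$, and $z_i\ne z_j$ for $i\neq j$ because $L_i\cap L_j=\{x_0\}$. Also $z_i\notin M_j$ for $j\ne i$: otherwise $x_0,z_i,z_j$ would be pairwise collinear, hence on one line, which would be both $L_i$ and $L_j$. In particular the $M_i$ are distinct. Put
$$E_i=\{g\in V: g(y)\in M_i\},\qquad T_i=\{g\in V: g(y)\sim z_i\}.$$
Let $g\in V$. Since $g$ fixes $L_i$, the line $g(M_i)$ is a line on $g(y)$ meeting $L_i$, at $g(z_i)$. By axiom 3 it is *the* line on $g(y)$ meeting $L_i$, and $g(z_i)$ is *the* point of $L_i$ collinear with $g(y)$. Hence $g(y)\in M_i$ if and only if $g(M_i)=M_i$, and $g(y)\sim z_i$ if and only if $g(z_i)=z_i$. So $E_i$ and $T_i$ are the stabilizers of $M_i$ and of $z_i$. They are subgroups, and $E_i\le T_i$.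

By Step 1, $M_i$ has $s$ points not collinear with $x_0$, and there are $st$ points not collinear with $x_0$ that are collinear with $z_i$. By regularity
$$|E_i|=s,\qquad |T_i|=st,\qquad |V|=s^2t .$$

**Step 3: two intersection rules.** *Purpose: to translate the absence of triangles.* For distinct $i,j,k$:

**(E1)** $T_i\cap E_j=0$. If $0\ne g\in T_i\cap E_j$, then $y$ and $g(y)$ are distinct points of $M_j$, both collinear with $z_i\notin M_j$. This contradicts axiom 3.

**(E2)** $(E_i+E_j)\cap E_k=0$. Suppose $g_i+g_j=g_k\ne0$ with $g_l\in E_l$. By (E1) and $E_l\le T_l$, the groups $E_i,E_j,E_k$ meet pairwise trivially. So $g_i\neq0$ (else $g_j=g_k\in E_j\cap E_k$) and $g_i\ne g_k$ (else $g_k\in E_i\cap E_k$). The points $y$, $g_i(y)$, $g_k(y)=g_i(g_j(y))$ are therefore distinct. The first two lie on $M_i$, the last two on $g_i(M_j)$, the first and third on $M_k$. With no triangles they lie on one line, so $M_i=M_k$, a contradiction.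

From (E1) and $|T_i||E_j|=|V|$ we get $V=T_i\oplus E_j$ for $i\ne j$.

**Step 4: a partition.** *Purpose: to convert the rules into an exact covering, which is what character sums need.* A set of subgroups *partitions* a group if every nonzero element lies in exactly one of them.

**(P)** *For each $i$, the group $V/E_i$, of order $st$, is partitioned by $T_i/E_i$ (order $t$) and the $t$ subgroups $(E_i+E_j)/E_i$, $j\ne i$ (order $s$).*

Recall the modular law: if $A\le B$, then $B\cap(A+C)=A+(B\cap C)$. It gives $T_i\cap(E_i+E_j)=E_i+(T_i\cap E_j)=E_i$. If $g_i+g_j=h_i+g_k$ with $g_i,h_i\in E_i$, $g_j\in E_j$, $g_k\in E_k$, then $g_k=(g_i-h_i)+g_j\in(E_i+E_j)\cap E_k=0$. So $(E_i+E_j)\cap(E_i+E_k)=E_i$. The subgroups in (P) thus meet pairwise trivially, and $1+(t-1)+t(s-1)=st$ shows that they cover $V/E_i$.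

**Step 5: $V$ is elementary abelian.** *Purpose: to have characters with values in the $p$-th roots of unity.* Let $A$ be an abelian group partitioned by at least two nontrivial subgroups. Take nonzero $x\in P_1$, $z\in P_2$ in different components, with $x$ of order $r$. The element $x+z$ is not in $P_1$ (else $z\in P_1$) nor in $P_2$, so it lies in a third component $P_3$. Now $r(x+z)=rz\in P_3\cap P_2=0$. So the order of $z$ divides the order of $x$, and by symmetry the two orders are equal. Two nonzero elements of the same component are compared through an element of another one. Hence all nonzero elements of $A$ have the same order, which must be prime, because an element of composite order has nonzero multiples of smaller order.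

By (P), and since $s,t>1$, this applies to $V/E_0$ and $V/E_1$. Both are elementary abelian of order $st$, hence for the same prime $p$. As $E_0\cap E_1=0$, $V$ embeds in $V/E_0\times V/E_1$. So $V$ is an elementary abelian $p$-group, and we fix
$$s=p^n,\qquad t=p^m,\qquad n,m\ge1.$$

## 4. From subgroups back to a quadrangle

Nothing after Section 3 uses the geometry again. This section supplies examples.

**Coset geometry.** *Let $V$ be an abelian group of order $s^2t$ with $s,t>1$, and let $E_i\le T_i\le V$ ($0\le i\le t$) satisfy $|E_i|=s$, $|T_i|=st$, (E1) and (E2). Take as points the elements of $V$, the cosets of the $T_i$, and a symbol $(\infty)$. Take as lines the cosets of the $E_i$ and symbols $[0],\dots,[t]$. The line $g+E_i$ has as points its $s$ elements and the coset $g+T_i$. The line $[i]$ has as points $(\infty)$ and the $s$ cosets of $T_i$. This is a TGQ of order $(s,t)$ with base point $(\infty)$ and group $V$.*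

*Check.* Every line has $s+1$ points. An element $g$ lies on the $t+1$ lines $g+E_i$. A coset of $T_i$ lies on $[i]$ and on the $t$ cosets of $E_i$ inside it. The point $(\infty)$ lies on $t+1$ lines. Two elements of $V$ lie on at most one common line since $E_i\cap E_j=0$. An element $g$ and a coset $h+T_i$ are collinear only if $g\in h+T_i$, and then only via $g+E_i$. Two cosets of the same $T_i$ share only the line $[i]$, and cosets of $T_i$, $T_j$ with $i\ne j$ share none. The point $(\infty)$ and a coset of $T_i$ share only $[i]$. The point $(\infty)$ is collinear with no element of $V$.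

Now take a point $x$ not on a line $L$. Note that $V=T_i\oplus E_j$ for $i\neq j$, and that (P) holds, since its proof used only the orders, (E1) and (E2).

* $x=g$, $L=h+E_i$, $g-h\in T_i$: the point $h+T_i$ works, via $g+E_i$. An element $h+e$ of $L$ collinear with $g$ would give $g-h-e\in E_j$ with $j\ne i$ (as $g\notin L$), hence $g-h-e\in T_i\cap E_j=0$ and $g\in L$, a contradiction.
* $x=g$, $L=h+E_i$, $g-h\notin T_i$: by (P) there is a unique $j\ne i$ with $g-h\in E_i+E_j$, and $g-h=e+f$ uniquely. So $h+e$, via $g+E_j$, is the unique solution among elements of $L$, and $h+T_i\not\sim g$.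
* $x=g$, $L=[i]$: only $g+T_i$, via $g+E_i$.
* $x=g+T_i$, $L=h+E_i$, $h\notin g+T_i$: only $h+T_i$, via $[i]$, since no element of $L$ lies in $g+T_i$.
* $x=g+T_j$, $L=h+E_i$, $j\ne i$: since $V=T_j\oplus E_i$, exactly one element $u$ of $L$ lies in $g+T_j$, and it works via $u+E_j$. The point $h+T_i$ is not collinear with $x$.
* $x=g+T_j$, $L=[i]$, $j\ne i$: only $(\infty)$, via $[j]$.
* $x=(\infty)$, $L=h+E_i$: only $h+T_i$, via $[i]$.

Finally, translation by $V$ preserves incidence, fixes $(\infty)$ and every $[i]$, and is regular on the points not collinear with $(\infty)$, which are the elements of $V$. $\square$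

**The paraboloid family.** With $K,N,B$ and $V=\mathbb F_q\times\mathbb F_q\times K$ as in Section 1, put $f_\infty=(1,0,0)$ and $f_z=(N(z),1,z)$ for $z\in K$. Let $E_\infty=\mathbb F_qf_\infty$, $E_z=\mathbb F_qf_z$, and
$$T_\infty=\{(x,y,w):y=0\},\qquad T_z=\{(x,y,w):\ell_z(x,y,w)=0\},\quad \ell_z(x,y,w)=x+N(z)y-B(z,w).$$
Here $s=q$ and $t=|K|\in\{q,q^2\}$. There are $t+1$ indices, $|V|=q^2|K|=s^2t$, $|E_i|=s$ and $|T_i|=q|K|=st$. We have $\ell_z(f_\infty)=1$ and
$$\ell_z(f_{z'})=N(z')+N(z)-B(z,z')=N(z'-z),$$
which is $0$ exactly for $z'=z$. So $E_z\le T_z$; also $E_\infty\le T_\infty$, and $f_z\notin T_\infty$. This proves (E1).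

For (E2) we show that any three of the vectors $f$ are linearly independent over $\mathbb F_q$. If $af_z+bf_{z'}=cf_\infty$ with $z\ne z'$, then $a+b=0$ and $a(z-z')=0$, so $a=b=c=0$. Now let $af_z+bf_{z'}+cf_{z''}=0$ with $z,z',z''$ distinct, and put $u=z-z''$, $u'=z'-z''$. These are nonzero and distinct. Subtracting $z''$ times the second coordinate from the third gives $au+bu'=0$, and applying $\ell_{z''}$ gives $aN(u)+bN(u')=0$. If $a=0$, then $b=0$ and $c=0$. If $a\ne0$, then $b\neq0$ and $u'=-(a/b)u$, so $aN(u)(1+a/b)=0$. This gives $b=-a$ and $u'=u$, a contradiction.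

So there are TGQs of order $(q,q)$ and $(q,q^2)$ for every prime power $q>1$. For $K=\mathbb F_q$ the vectors $f_i$ represent the points of the conic $xy=z^2$ of $PG(2,q)$, and the quadrangle is Tits' quadrangle $T_2(O)$ with $O$ that conic. The coset $\{y=e\}$ of $T_\infty$ meets $E_z$ in the single vector $ef_z$. So
$$D_e=\{y=e\}\cap\bigcup_{z\in K}E_z .$$
The paraboloid is a slice of the family $(E_z)$ by a coset of $T_\infty$.

## 5. Characters that vanish on some $E_i$

We return to an arbitrary thick TGQ and its groups $E_i\le T_i\le V$.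

**Textbook facts.** A character of a finite abelian group $A$ is a homomorphism $A\to\mathbb C^*$. The characters form a group $\hat A$ with $|\hat A|=|A|$. Characters of a subgroup extend to $A$. For $U\le A$ let $U^\perp$ be the group of characters trivial on $U$; it is the dual of $A/U$, so $|U^\perp|=|A|/|U|$. An element $x$ lies in $U$ if and only if all $\psi\in U^\perp$ have $\psi(x)=1$. Clearly $(U+W)^\perp=U^\perp\cap W^\perp$. A nontrivial character sums to $0$ over $A$, and $\sum_{\psi\in\hat A}\psi(x)$ is $|A|$ for $x=0$ and $0$ otherwise. Fourier inversion says that for $\hat f(\psi)=\sum_xf(x)\psi(x)$ one has $|A|f(d)=\sum_{\psi}\hat f(\psi)\overline{\psi(d)}$.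

For our $V$ the characters take values in the $p$-th roots of unity, hence in $\mathbb Z[\zeta]$ with $\zeta=\zeta_p$. Moreover $|T_i^\perp|=s$ and $|E_i^\perp|=st$.

**Definition.** For $1\ne\psi\in\hat V$ let $k(\psi)=\#\{i:E_i\le\ker\psi\}$. Call $\psi$ *tangent at $i$* if $T_i\le\ker\psi$, and *tangent* if it is tangent at some $i$.

**Example.** In the paraboloid family with $K=\mathbb F_{q^2}$, let $\chi\neq1$ be a character of $\mathbb F_q$. The character $\chi(y)$ is tangent at $\infty$, is nontrivial on every $E_z$, and has $k=1$. For $w\ne0$ in $K$, the character $(x,y,z)\mapsto\chi(B(w,z))$ is trivial on $E_\infty$, not on $T_\infty$, and is trivial on $E_z$ exactly when $B(w,z)=0$. This happens for $q$ values of $z$ (Section 1). So $k=q+1=t/s+1$.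

**Lemma 1.** (a) If $\psi\ne1$ is tangent at $i$, then $k(\psi)=1$, and $\psi$ is tangent at no other index. (b) $s\mid t$; with $Q=t/s$, every non-tangent $\psi\ne1$ has $k(\psi)\in\{0,Q+1\}$.

*Proof.* *Purpose: to show that only three values of $k$ are possible.* (a) $\psi$ is trivial on $E_i\le T_i$. If it were trivial on $E_j$ with $j\neq i$, it would be trivial on $T_i+E_j=V$. So $k(\psi)=1$. Tangency at $j$ would imply $E_j\le\ker\psi$.

(b) Let $\psi$ be trivial on $E_i$ but not on $T_i$; such $\psi$ exist, since $|E_i^\perp|=st>s=|T_i^\perp|$. View $\psi$ as a nontrivial character of $V/E_i$ and sum it over this group using (P):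
$$0=\sum_{T_i/E_i}\psi+\sum_{j\ne i}\Bigl(\sum_{v\in E_j}\psi(v)-1\Bigr)=0+s\bigl(k(\psi)-1\bigr)-t,$$
because the inner sum is $s$ for the $k(\psi)-1$ indices $j\ne i$ with $E_j\le\ker\psi$, and $0$ for the others. So $k(\psi)=1+t/s$ and $s\mid t$. A non-tangent $\psi\ne1$ with $k(\psi)>0$ is of this kind for some $i$. $\square$

**Standing assumption.** From now on $\gcd(Q+1,p)=1$. This holds if $s\ne t$, because then $Q>1$ is a power of $p$. It also holds if $s=t$ is odd, because then $Q+1=2$. It fails exactly if $s=t$ is even.

**Lemma 2.** Let $\psi\in\hat V$ be nontrivial on $E_0$. Then exactly one member of the coset $\psi T_0^\perp$ is tangent, and it is tangent at some $i\geq1$. Moreover $Q+1\mid t-1$, and the coset contains exactly $(t-1)/(Q+1)$ characters with $k=Q+1$.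

*Proof.* *Purpose of the first half: each coset contains a tangent character.* All members of the coset agree with $\psi$ on $T_0\ge E_0$, so they are nontrivial on $E_0$. In particular none is tangent at $0$, and $i=0$ is never counted in $k$. For $i\ge1$ the restriction map $T_0^\perp\to\hat E_i$ is injective since $T_0+E_i=V$, and both groups have order $s$. So it is an isomorphism, and exactly one $\theta\in T_0^\perp$ agrees with $\psi^{-1}$ on $E_i$. That is, exactly one $\varphi\in\psi T_0^\perp$ is trivial on $E_i$. Counting pairs $(\varphi,i)$ gives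
$$\sum_{\varphi\in\psi T_0^\perp}k(\varphi)=t. \tag{2}$$
By Lemma 1 the left side is $n_1+(Q+1)n_2$, where $n_1$ is the number of tangent members and $n_2$ the number with $k=Q+1$. If $n_1=0$, then $Q+1>1$ would divide $t=p^m$, against the standing assumption. So $n_1\ge1$.

*Purpose of the second half: there are not enough tangent characters for two in a coset.* Let $\alpha=\psi|_{E_0}\ne1$. The characters of $V$ restricting to $\alpha$ form a coset of $E_0^\perp$. There are $st$ of them, making up $t$ cosets of $T_0^\perp$. For each $i\ge1$ exactly one of them is trivial on $T_i$, since $V=E_0\oplus T_i$. By Lemma 1(a) these $t$ characters are distinct, and none of the $st$ characters is tangent at $0$. So exactly $t$ tangent characters are distributed over $t$ cosets, with at least one in each. Hence there is exactly one in each, $n_1=1$, and $t=1+(Q+1)n_2$. $\square$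

## 6. Divisibility alone stops at $(Q^{2c-1},Q^{2c})$

Suppose $s\neq t$. It is natural to hope that $s\mid t$ and $Q+1\mid t-1$ determine the parameters. Write $Q=t/s=p^k$ with $k=m-n\ge1$. By Lemma 2, $p^k+1\mid p^m-1$.

The order of $p$ modulo $p^k+1$ is exactly $2k$. It divides $2k$ because $p^{2k}-1=(p^k-1)(p^k+1)$. A proper divisor $d$ of $2k$ has $d\le k$, and $0<p^d-1<p^k+1$ is not divisible by $p^k+1$. Hence $2k\mid m$, say $m=2kc$ with $c\ge1$, and
$$t=Q^{2c},\qquad s=t/Q=Q^{2c-1},\qquad \sqrt t=Q^c\equiv(-1)^c\pmod{Q+1}. \tag{3}$$

So $(s,t)=(Q^a,Q^{a+1})$ with $a=2c-1$ odd, which is the shape of the first quoted fact. Here the approach ends. Conversely, for all $c\geq1$ the numbers $t=Q^{2c}$, $s=Q^{2c-1}$ satisfy $s\mid t$ and $Q+1\mid Q^{2c}-1$. For example $(s,t)=(27,81)$ passes both tests: $Q=3$ and $4\mid80$. Something finer than the numbers $k(\psi)$ is needed.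

## 7. The slices $D_C$, their character sums, and their first two moments

**Definition.** Let $C\ne T_0$ be a coset of $T_0$ in $V$. For $i\ge1$ let $v_i(C)$ be the unique element of $E_i\cap C$; it exists because $V=T_0\oplus E_i$, and it is nonzero because $0\notin C$. Put
$$D_C=\{v_1(C),\dots,v_t(C)\},\quad N_C(d)=\#\{(v,v')\in D_C^2:v-v'=d\}\ (d\in T_0),\quad \psi(D_C)=\sum_{v\in D_C}\psi(v).$$

Since $E_i\cap E_j=0$, the set $D_C$ has exactly $t$ elements. There are $s-1$ such slices, as $|V/T_0|=s$. In the paraboloid family, with $\infty$ in the role of the index $0$, the slices are the sets $D_e$.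

Two elements $v_i(C)\ne v_j(C)$ are incongruent modulo $E_0$: otherwise $0\neq v_i(C)\in E_i\cap(E_0+E_j)$, against (E2). Since $|C/E_0|=t$, this gives
$$N_C(0)=t,\qquad N_C(d)=0\ \text{ for }d\in E_0\setminus0,\tag{4}$$
$$D_C\ \text{maps bijectively onto}\ C/E_0,\ \text{a coset of}\ T_0/E_0\ \text{in}\ V/E_0. \tag{5}$$

**Lemma 3.** Let $\psi$ be nontrivial on $E_0$, and let $\theta_0\in T_0^\perp$ be the unique element with $\psi\theta_0^{-1}$ tangent. Then for every $C\ne T_0$
$$\psi(D_C)=\sum_{\theta\in T_0^\perp}k(\psi\theta^{-1})\,\theta(C)\equiv\theta_0(C)\pmod{(Q+1)\mathbb Z[\zeta]},\tag{6}$$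
and $|\psi(D_C)|^2\equiv1\pmod{(Q+1)\mathbb Z[\zeta]}$.

*Proof.* *Purpose: to see $\psi(D_C)$, as a function of $C$, as a sum of $t$ characters of $V/T_0$.* Put $v_i(T_0)=0$ for $i\geq 1$. Then $C\mapsto v_i(C)$ is the isomorphism $V/T_0\cong E_i$, so $\lambda_i:C\mapsto\psi(v_i(C))$ is a character of $V/T_0$. The characters of $V/T_0$ are the $\theta\in T_0^\perp$, with $\theta(C)$ the common value of $\theta$ on $C$. We have $\lambda_i=\theta$ if and only if $\psi$ and $\theta$ agree on $E_i$, that is, $E_i\le\ker(\psi\theta^{-1})$. Since $\psi\theta^{-1}$ is nontrivial on $E_0$, the number of $i\ge1$ with $\lambda_i=\theta$ is $k(\psi\theta^{-1})$. Hence $\psi(D_C)=\sum_{i\ge1}\lambda_i(C)$ equals the sum in (6). By Lemmas 1 and 2, $k(\psi\theta_0^{-1})=1$ and all other coefficients are $0$ or $Q+1$. This is the congruence. The ideal $(Q+1)\mathbb Z[\zeta]$ is stable under complex conjugation, so $|\psi(D_C)|^2\equiv\theta_0(C)\overline{\theta_0(C)}=1$. $\square$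

**What the moments say.** Formula (6) invites us to average over $C$. Let $F(C)=\sum_{i\ge1}\lambda_i(C)$ for all $C\in V/T_0$. So $F(C)=\psi(D_C)$ for $C\ne T_0$ and $F(T_0)=t$. By orthogonality and Lemma 2,
$$\sum_{C}|F(C)|^2=s\sum_\theta k(\psi\theta^{-1})^2=s\Bigl(1+(Q+1)^2\,\frac{t-1}{Q+1}\Bigr)=s+(t+s)(t-1)=t^2+st-t,$$
where we used $sQ=t$. Removing $|F(T_0)|^2=t^2$,
$$\sum_{C\ne T_0}|\psi(D_C)|^2=(s-1)t. \tag{7}$$
If $\psi$ is itself tangent, then $k(\psi)=1$, so exactly one $\lambda_i$ is trivial and
$$\sum_{C\ne T_0}\psi(D_C)=\sum_{i\ge1}\Bigl(\sum_C\lambda_i(C)-1\Bigr)=s\,k(\psi)-t=s-t. \tag{8}$$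
The Cauchy–Schwarz inequality over the $s-1$ slices gives $(t-s)^2\le(s-1)^2t$. Since $t\ge s$, this means $t-s\le(s-1)\sqrt t$, that is, $(\sqrt t-s)(\sqrt t+1)\le0$, or
$$t\le s^2 .$$
This is where averaging stops. For the parameters (3), $t\le s^2$ reads $2c\le4c-2$, which holds for all $c\ge1$. The equality $t=s^2$ would follow if all the numbers $\psi(D_C)$, for one tangent $\psi$, were equal, but (7) and (8) do not control individual slices.

The congruence $|\psi(D_C)|^2\equiv1\pmod{Q+1}$ does control individual slices, and $t\equiv 1\pmod{Q+1}$ too. However, it does not give a lower bound: the congruence alone would allow the value $1$. The remedy is to pass from $|\psi(D_C)|^2$ to the counts $N_C(d)$. These are *nonnegative integers*. They will turn out to be $\equiv-1$ modulo $Q+1$, hence at least $Q$, and their average over $C$ is exactly $Q$.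

## 8. Every difference count equals $Q$

We first find the average. The idea is to match each representation $d=v-v'$ with the index $i$ of the subgroup containing $v$. For this we must know how many $T_i$ contain $d$, and this is an application of the dual of (P).

**Lemma 4.** Let $0,i,j$ be distinct indices. If $\tau_0\tau_i\tau_j=1$ with $\tau_l\in T_l^\perp$, then $\tau_0=\tau_i=\tau_j=1$.

*Proof.* *Purpose: a dual of (E2), for the groups $T_l^\perp$.* Suppose $\tau_i\ne1$. It is nontrivial on $E_0$, since $T_i+E_0=V$. The characters $\tau_i$ and $\tau_j^{-1}=\tau_i\tau_0$ lie in the same coset of $T_0^\perp$, so both are nontrivial on $E_0$. The first is tangent at $i$ and the second at $j$. By Lemma 2 they are equal, so $\tau_i$ is tangent at two indices, against Lemma 1(a). Hence $\tau_i=1$. Then $\tau_0=\tau_j^{-1}$ is trivial on both $T_0$ and $T_j$, so it is $1$ by Lemma 1(a). $\square$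

**Lemma 5.** Each $d\in T_0\setminus E_0$ lies in exactly $Q$ of the groups $T_i$, $i\ge1$.

*Proof.* *Purpose of the first half: to partition $\hat V/T_0^\perp$, of order $st$.* It contains $E_0^\perp/T_0^\perp$ of order $t$. For $i\ge1$ it contains $T_i^\perp T_0^\perp/T_0^\perp$, of order $s$ because $T_i^\perp\cap T_0^\perp=1$ by Lemma 1(a). By the modular law (as $T_0^\perp\le E_0^\perp$),
$$E_0^\perp\cap T_i^\perp T_0^\perp=T_0^\perp(E_0^\perp\cap T_i^\perp)=T_0^\perp (E_0+T_i)^\perp=T_0^\perp .$$
If $\tau_i\tau=\tau_j\tau'$ with $\tau_i\in T_i^\perp$, $\tau_j\in T_j^\perp$, $\tau,\tau'\in T_0^\perp$ and $i\ne j$, then $(\tau\tau'^{-1})\,\tau_i\,\tau_j^{-1}=1$, and Lemma 4 gives $\tau_i=\tau_j=1$. So these $t+1$ subgroups meet pairwise trivially, and $1+(t-1)+t(s-1)=st$ shows that they partition the group.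

*Purpose of the second half: to sum evaluation at $d$ over this partition.* Since $d\in T_0$, the map $\varphi\mapsto\varphi(d)$ is a well-defined character of $\hat V/T_0^\perp$. Since $d\notin E_0$, it is nontrivial on $E_0^\perp/T_0^\perp$. Hence
$$0=0+\sum_{i\ge1}\Bigl(\sum_{\tau\in T_i^\perp}\tau(d)-1\Bigr)=s\cdot\#\{i\ge1:d\in T_i\}-t,$$
because the inner sum is $s$ if $d\in T_i$ and $0$ otherwise. $\square$

**Lemma 6.** For $d\in T_0\setminus E_0$: $\ \sum_{C\ne T_0}N_C(d)=t-Q=(s-1)Q$.

*Proof.* *Purpose: a bijection between the triples $(C,v,v')$ counted on the left and the indices $i\ge1$ with $d\notin T_i$.* By Lemma 5 there are $t-Q$ such indices, and $t-Q=sQ-Q$.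

*From triples to indices.* Let $v\in E_i\cap C$, $v'\in E_j\cap C$ with $v-v'=d$, $i,j\ge1$, $C\ne T_0$. Send the triple to $i$, which is determined by $v\ne0$. Here $i\neq j$, since otherwise $d\in E_i\cap T_0=0$. If $d\in T_i$, then $v'=v-d\in T_i\cap E_j=0$, but $v'\ne0$. So $d\notin T_i$.

*From indices to triples.* Let $i\ge1$ and $d\notin T_i$. By (P) there is a unique $j\ne i$ with $d\in E_i+E_j$, and $d=v-v'$ with unique $v\in E_i$, $v'\in E_j$. If $j=0$, then $v=d+v'\in T_0\cap E_i=0$, so $d=-v'\in E_0$, a contradiction. So $j\ge1$. If $v=0$, then $d=-v'\in T_0\cap E_j=0$; if $v'=0$, then $d=v\in T_0\cap E_i=0$; both are impossible. As $E_i$ and $E_j$ meet $T_0$ trivially, $v,v'\notin T_0$. As $v-v'=d\in T_0$, they lie in a common coset $C\ne T_0$, so $v,v'\in D_C$. The uniqueness of $j,v,v'$ shows that exactly one triple is sent to $i$. $\square$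

*Remark.* Lemma 6 also follows from (7): sum the Fourier inversion formula (9) below over $C$. The characters trivial on $T_0$ contribute $(s-1)t^2$, and those nontrivial on $E_0$ contribute $(s-1)t\sum\overline{\psi(d)}=0$ by (10). So $st\sum_CN_C(d)=(s-1)t^2$. The proof above exhibits the representations themselves.

**Proposition 7.** $N_C(d)=Q$ for all $C\ne T_0$ and all $d\in T_0\setminus E_0$. Consequently $|\psi(D_C)|^2=t$ for every $\psi\in\hat V$ nontrivial on $E_0$ and every $C\ne T_0$.

*Proof.* **Step 1: inversion.** *Purpose: to express $N_C(d)$ by numbers known modulo $Q+1$.* Differences of elements of $C$ lie in $T_0$, so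
$$|\psi(D_C)|^2=\sum_{v,v'\in D_C}\psi(v-v')=\sum_{x\in T_0}N_C(x)\psi(x).$$
This depends only on $\psi|_{T_0}$, and every character of $T_0$ extends to $V$. Fourier inversion on $T_0$, a group of order $st$, gives
$$st\,N_C(d)=\sum_{\psi\in\hat T_0}|\psi(D_C)|^2\,\overline{\psi(d)}. \tag{9}$$

**Step 2: the terms modulo $Q+1$.** *Purpose: to evaluate the right side of (9) modulo $Q+1$.* If $\psi$ is trivial on $E_0$ but not on $T_0$, then by (5) $\psi(D_C)$ is, up to a root of unity, the sum of a nontrivial character over $T_0/E_0$. So it is $0$. If $\psi$ is trivial on $T_0$, then $|\psi(D_C)|^2=t^2$ and $\psi(d)=1$. If $\psi$ is nontrivial on $E_0$, the term is $\equiv\overline{\psi(d)}$ modulo $(Q+1)\mathbb Z[\zeta]$ by Lemma 3. Finally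
$$\sum_{\psi\in\hat T_0,\ \psi|_{E_0}\ne1}\overline{\psi(d)}=\sum_{\psi\in\hat T_0}\overline{\psi(d)}-\sum_{\psi\in\widehat{T_0/E_0}}\overline{\psi(d)}=0-0=0, \tag{10}$$
the first sum vanishing as $d\ne0$ and the second as $d\notin E_0$. So $st\,N_C(d)\equiv t^2=st\,Q$ modulo $(Q+1)\mathbb Z[\zeta]$. Both sides are integers, and a rational number in $\mathbb Z[\zeta]$ is an integer, so the congruence holds modulo $Q+1$ in $\mathbb Z$. Since $\gcd(st,Q+1)=1$,
$$N_C(d)\equiv Q\pmod{Q+1}.$$

**Step 3: the least residue is the average.** *Purpose: to upgrade the congruence to an equality.* As $N_C(d)\ge0$, the congruence forces $N_C(d)\ge Q$. By Lemma 6 the $s-1$ numbers $N_C(d)$, $C\ne T_0$, have sum $(s-1)Q$. So each equals $Q$.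

**Step 4: absolute values.** If $\psi|_{E_0}\ne1$, then by (4)
$$|\psi(D_C)|^2=t+Q\Bigl(\sum_{x\in T_0}\psi(x)-\sum_{x\in E_0}\psi(x)\Bigr)=t+Q(0-0)=t.\qquad\square$$

*Where the assumption enters.* For $s=t$ even we have $Q+1=2=p$. Then the step $n_1\ge1$ of Lemma 2 and the cancellation of $st$ in Step 2 are both unavailable. The third case of Section 1 shows that the conclusion is false there.

## 9. The sign of $\psi(D_C)$, and $t=s^2$

*Proof of Theorem A.* Let $s\ne t$. By Lemma 1(b), $Q=t/s=p^k$ with $k\ge1$. So $\gcd(Q+1,p)=1$, all previous results apply, and $Q+1\ge3$. By (3), $\sqrt t=Q^c$ is an integer congruent to $(-1)^c$ modulo $Q+1$.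

**Step 1: choice of $\psi$.** *Purpose: to make the right side of (6) independent of $C$.* Since $s>1$ there is a character nontrivial on $E_0$. By Lemma 2 its coset modulo $T_0^\perp$ contains a tangent character $\psi$, also nontrivial on $E_0$. For this $\psi$ we have $\theta_0=1$. Put $\sigma_C=\psi(D_C)\in\mathbb Z[\zeta]$. By Lemma 3 and Proposition 7,
$$\sigma_C\equiv1\pmod{(Q+1)\mathbb Z[\zeta]},\qquad \sigma_C\overline{\sigma_C}=t .$$

**Step 2: $\sigma_C/\sqrt t$ is an algebraic integer.** *Purpose: to divide the congruence by $\sqrt t$.* Recall that $\mathbb Z[\zeta]$ is the ring of integers of $\mathbb Q(\zeta)$, that its ideals factor uniquely into primes, and that exactly one prime ideal $\mathfrak p$ lies above $p$. Being the only one, $\mathfrak p$ is stable under complex conjugation. (For $p=2$ the ring is $\mathbb Z$ and $\mathfrak p=(2)$.) Since $\sigma_C\overline{\sigma_C}=t$ is a power of $p$, the ideal $(\sigma_C)$ is a power $\mathfrak p^b$, and so is $(\overline{\sigma_C})=\overline{\mathfrak p}^{\,b}=\mathfrak p^b$. Thus $\mathfrak p^{2b}=(t)=(\sqrt t)^2$. By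 unique factorization $(\sqrt t)=\mathfrak p^b=(\sigma_C)$, so $\eta_C=\sigma_C/\sqrt t$ is a unit of $\mathbb Z[\zeta]$.

**Step 3: $\eta_C=(-1)^c$.** *Purpose: to fix the value exactly.* The Galois group of $\mathbb Q(\zeta)$ is abelian, so complex conjugation commutes with every automorphism $\gamma$. Hence $|\gamma(\sigma_C)|^2=\gamma(\sigma_C\overline{\sigma_C})=t$, and all conjugates of $\eta_C$ have absolute value $1$. The same holds for $\eta'=(-1)^c\eta_C$. Modulo $(Q+1)\mathbb Z[\zeta]$,
$$1\equiv\sigma_C=\eta_C\sqrt t\equiv(-1)^c\eta_C=\eta',$$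
so $\beta=(\eta'-1)/(Q+1)$ lies in $\mathbb Z[\zeta]$. All conjugates of $\beta$ have absolute value at most $2/(Q+1)<1$. If $\beta\ne0$, its norm would be a nonzero integer of absolute value less than $1$, which is impossible. So $\beta=0$ and $\eta'=1$, that is,
$$\psi(D_C)=(-1)^c\sqrt t\qquad\text{for all }C\ne T_0. \tag{11}$$

**Step 4: summation.** *Purpose: to compare (11) with the first moment.* By (8), whose left side has $s-1$ terms,
$$(s-1)(-1)^c\sqrt t=s-t .$$
The right side is negative, because $s\mid t$ and $s\neq t$. So $(-1)^c=-1$, and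
$$0=t-(s-1)\sqrt t-s=(\sqrt t-s)(\sqrt t+1).$$
Hence $\sqrt t=s$ and $t=s^2$. If $(s,t)=(q^a,q^{a+1})$ with $q>1$, then $s\ne t$ and $q^{a+1}=q^{2a}$, so $a=1$. $\blacksquare$

## 10. Parameters and relative difference sets

*Proof of Theorem B.* *Necessity.* In Step 5 of Section 3 we saw that $s=p^n$ with $n\ge1$. By Theorem A, $t=s$ or $t=s^2$. *Sufficiency.* For $t=s^2$ this is the third fact quoted in the problem. For $t=s=q$ it is provided by Tits' quadrangle $T_2(O)$ with $O$ a conic of $PG(2,q)$ (Payne–Thas, *Finite Generalized Quadrangles*, Section 3.1.2 and Chapter 8). Both cases were also checked directly in Section 4, with $K=\mathbb F_{q^2}$ and $K=\mathbb F_q$. $\square$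

*Proof of Theorem C.* The labeling of the lines on $x_0$ is arbitrary, so we take $i=0$. Since $(s,t)$ is not of the form $s=t$ even, the standing assumption $\gcd(Q+1,p)=1$ holds, and the results of Sections 5, 7 and 8 apply. The set $C\cap\bigcup_{j\ne0}E_j$ is the $D_C$ of Section 7.

**Part 1.** Proposition 7 gives multiplicity $Q=t/s$ on $T_0\setminus E_0$, and (4) gives $0$ on $E_0\setminus0$. Translating $D_C$ by the negative of an element of $C$ moves it into $T_0$ without changing differences. There it is a set of $t$ elements in a group of order $ts$, with $|E_0|=s$. This is a $(t,s,t,t/s)$ relative difference set relative to $E_0$.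

**Part 2.** Let $t=s^2$, so $s\neq t$ and $Q=s$. In the notation of Section 6, $m=2n$, $k=m-n=n$ and $m=2kc$, so $c=1$. Let $\psi$ be nontrivial on $E_0$. By Lemma 2 there is exactly one $\theta_0\in T_0^\perp$ with $\psi\theta_0^{-1}$ tangent, and it is tangent at some $j\ne0$. This is the $\theta_0$ of the statement. The character $\psi\theta_0^{-1}$ is tangent and nontrivial on $E_0$. Equation (11) was proved for every such character, so $(\psi\theta_0^{-1})(D_C)=-\sqrt t=-s$. As $D_C\subset C$ and $\theta_0$ is constant on $C$,
$$\psi(D_C)=\theta_0(C)\,(\psi\theta_0^{-1})(D_C)=-s\,\theta_0(C).$$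

**The exclusion.** Let $q$ be even and take the paraboloid family with $K=\mathbb F_q$, that is, $T_2(\text{conic})$ with $s=t=q$. For the index $\infty$ and the coset $\{y=e\}$, $e\ne0$, the slice is $D_e=\{(u^2e,e,ue):u\in\mathbb F_q\}$. Its differences are the vectors $(w^2e,0,we)$ with $w=u-u'$, and for $w\ne0$ each occurs exactly $q$ times, once for each $u'$. So on $T_\infty\setminus E_\infty=\{(a,0,b):b\ne0\}$ the multiplicities are $q$ (when $a=b^2/e$) and $0$ (for the other $a$), and never $t/s=1$. $\square$

For $K=\mathbb F_{q^2}$, Part 2 can be compared with Section 1. The character $\psi(x,y,z)=\chi(x)$ is nontrivial on $E_\infty$ and trivial on $\{x=0\}$, which is $T_z$ for the index $z=0$. So it is tangent, its $\theta_0$ is $1$, and Part 2 predicts $\psi(D_e)=-s=-q$ for all $e\ne0$, in agreement with (1).
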